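# Exponentially $\omega$-cofinal Fréchet–Urysohn spaces and the $i$-weight

All spaces are Tychonoff, and $\mathfrak c=2^\omega$. For a cardinal $\mu$, $[X]^{\le\mu}$ and $[X]^{<\mu}$ denote the families of subsets of $X$ of size $\le\mu$ and $<\mu$.

## 1. The guess $iw(X)\le\omega$, tried on small spaces

Suppose that every "not too large" continuous image of $X$ can be reached through a space that is, up to a continuous bijection, second countable. Must $X$ itself condense onto a second countable space? If convergent sequences decide closures in $X$, the answer one would first guess is yes. Let us make this precise and test it.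

**Definition ($i$-weight).** A *condensation* is a continuous bijection onto. The $i$-weight $iw(X)$ is the least $w(Y)$ over all Tychonoff spaces $Y$ onto which $X$ condenses.

Every space of weight $\le\kappa$ embeds in $[0,1]^\kappa$ ($\kappa$ infinite). So $iw(Z)\le\kappa$ if and only if $Z$ has a continuous injection into $[0,1]^\kappa$, and then $|Z|\le 2^\kappa$. For example, a discrete space of size $\le\mathfrak c$ has $iw\le\omega$, since it injects into $[0,1]$. A compact $K$ with $iw(K)\le\omega$ is metrizable, because a continuous bijection from a compact space onto a Hausdorff space is a homeomorphism.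

**Definition (exponential cofinality).** Let $\kappa$ be an infinite cardinal. A space $X$ is exponentially $\kappa$-cofinal if for every continuous onto map $f:X\to Y$ with $w(Y)\le 2^\kappa$ there are continuous surjections $g:X\to Z$ and $h:Z\to Y$ with $iw(Z)\le\kappa$ and $h\circ g=f$.

If $iw(X)\le\kappa$, then $X$ is exponentially $\kappa$-cofinal: take $Z=X$, $g=\mathrm{id}$, $h=f$. The question asks for a converse.

**Definition (Fréchet–Urysohn).** $X$ is Fréchet–Urysohn if whenever $A\subset X$ and $x\in\overline A$, some sequence of points of $A$ converges to $x$. Every first countable space has this property.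

The statement to be decided, which comes from "Exponential domination in function spaces", is

> (Q) Every exponentially $\omega$-cofinal Fréchet–Urysohn space $X$ has $iw(X)\le\omega$.

It is known that a Lindelöf exponentially $\omega$-cofinal space of countable tightness has $iw\le\omega$. Fréchet–Urysohn spaces have countable tightness, so (Q) asks whether "Lindelöf" can be dropped once tightness is strengthened. Here are three tests by hand.

*Discrete spaces.* Let $D$ be discrete. If $|D|\le\mathfrak c$, then $iw(D)\le\omega$. If $|D|>\mathfrak c$, choose $Y\subset\{0,1\}^{\mathfrak c}$ with $|Y|=\mathfrak c^+$, which is possible since $2^{\mathfrak c}\ge\mathfrak c^+$. There is a map $f$ of $D$ onto $Y$, it is continuous, and $w(Y)\le\mathfrak c$. A factorization through $Z$ with $iw(Z)\le\omega$ would give $|Y|\le|Z|\le\mathfrak c$, which is false. So large discrete spaces are not exponentially $\omega$-cofinal, and the guess survives.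

*A compact example.* Let $A(\tau)$ be the one-point compactification of a discrete space of uncountable size $\tau$. It is Fréchet–Urysohn and not metrizable. Choose $\omega_1$ of its isolated points, fix them, and send everything else to $\infty$. This is a continuous map of $A(\tau)$ onto $A(\omega_1)$, whose weight is $\omega_1\le\mathfrak c$. If it factored as $h\circ g$ through $Z$ with $iw(Z)\le\omega$, then $Z$ would be compact, hence metrizable, and its Hausdorff continuous image $A(\omega_1)$ would be metrizable too. It is not. So $A(\tau)$ is not exponentially $\omega$-cofinal.

*The ordinal space $\omega_1$.* It is first countable of weight $\omega_1\le\mathfrak c$. Every continuous real function on it is constant on a tail, so countably many functions are simultaneously constant on a tail and cannot separate its points. Hence $iw(\omega_1)>\omega$. If the identity of $\omega_1$ factored as $h\circ g$, then $g$ would be injective and $iw(\omega_1)\le iw(Z)\le\omega$. So $\omega_1$ is not exponentially $\omega$-cofinal either.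

The guess has passed. We now see how far the same arguments carry.

## 2. What the factorization property gives in ZFC

**Lemma 1.** Let $X$ be exponentially $\kappa$-cofinal.

(a) If $f:X\to Y$ is continuous onto and $w(Y)\le2^\kappa$, then $|Y|\le2^\kappa$.

(b) If $A\subset X$ and $|A|\le2^\kappa$, there is a continuous $\varphi:X\to[0,1]^\kappa$ that is injective on $A$.

(c) If $Y$ is a metrizable continuous image of $X$, then $w(Y)\le2^\kappa$.

(d) If $iw(X)\le2^\kappa$, then $iw(X)\le\kappa$.

**Proof of (a).** This is the counting used for discrete spaces. Take $g:X\to Z$ and $h:Z\to Y$ onto with $iw(Z)\le\kappa$. Then $|Y|\le|Z|\le2^\kappa$.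

**Proof of (b).** We pack enough functions into one map of weight $2^\kappa$ and then factor it. There are at most $2^\kappa$ pairs of distinct points of $A$, so a family of at most $2^\kappa$ continuous functions $X\to[0,1]$ separates them. Let $f:X\to Y\subset[0,1]^{2^\kappa}$ be their diagonal product, with $Y=f(X)$. Take $g:X\to Z$ and $h:Z\to Y$ with $hg=f$ and $iw(Z)\le\kappa$, and a continuous injection $c:Z\to[0,1]^\kappa$. Put $\varphi=c\circ g$. If $\varphi(x)=\varphi(y)$, then $g(x)=g(y)$, so $f(x)=f(y)$. Since $f$ is injective on $A$, so is $\varphi$.

**Proof of (c).** We turn a large discrete family of open sets into an image that contradicts (a). Let $\theta=2^\kappa$ and suppose $w(Y)\ge\theta^+$. By Bing's theorem $Y$ has a base $\bigcup_{n}\mathcal B_n$ in which each family $\mathcal B_n$ is discrete, meaning that every point of $Y$ has a neighborhood meeting at most one member. If all $\mathcal B_n$ had size $\le\theta$, the base would have size $\le\theta$. So some $\mathcal B_n$ has size $\ge\theta^+$, and we obtain a discrete family $\{U_\xi:\xi<\theta^+\}$ of distinct nonempty open sets; these are pairwise disjoint. Pick $p_\xi\in U_\xi$, a continuous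 $u_\xi:Y\to[0,1]$ with $u_\xi(p_\xi)=1$ and $u_\xi=0$ off $U_\xi$, and distinct points $v_\xi\in\{0,1\}^\theta$. Every point of $Y$ has a neighborhood on which at most one $u_\xi$ is not identically $0$. Hence
$$F(y)=\sum_{\xi<\theta^+}u_\xi(y)\,v_\xi$$
is a continuous map $Y\to[0,1]^\theta$, and $F(p_\xi)=v_\xi$. So $X$ has the continuous image $F(Y)$, of weight $\le\theta$ and size $>\theta$. This contradicts (a).

**Proof of (d).** An injective map can only factor through injective first maps. Let $f:X\to Y$ be a condensation with $w(Y)\le2^\kappa$, and let $f=hg$ with $g:X\to Z$ onto and $iw(Z)\le\kappa$. Since $f$ is injective, so is $g$; thus $g$ is a condensation, and $iw(X)\le iw(Z)\le\kappa$. $\square$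

Part (d) is a useful reduction: it is enough to condense $X$ onto a space of weight $2^\kappa$. Two larger classes now pass the test.

*Spaces that condense onto metrizable ones.* If an exponentially $\kappa$-cofinal $X$ condenses onto a metrizable $Y$, then $w(Y)\le2^\kappa$ by (c), so $iw(X)\le\kappa$ by (d).

*Density at most $\mathfrak c$.* Let $X$ be exponentially $\omega$-cofinal and Fréchet–Urysohn with a dense set $D$ of size $\le\mathfrak c$. Every point is the limit of a sequence from $D$, and limits are unique, so $|X|\le\mathfrak c^\omega=\mathfrak c$. At most $\mathfrak c$ functions separate the points of $X$, so $iw(X)\le\mathfrak c$, and (d) gives $iw(X)\le\omega$. The same holds if $X$ is only sequential (a set is closed when it contains all limits of its convergent sequences). Start with $D$ and add limits of sequences $\omega_1$ times. Each stage has size $\le\mathfrak c$, and the union of all stages is sequentially closed, because a sequence in the union already lies in some stage. So the union is closed, hence equals $X$, and again $|X|\le\mathfrak c$.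

So a counterexample must have density greater than $\mathfrak c$ and must not condense onto a metrizable space. Whether one exists turns out to depend on set theory.

## 3. The statement (Q) is independent of ZFC

A set $S$ is *stationary* in an ordinal $\beta$ with $\mathrm{cf}\,\beta>\omega$ if it meets every closed unbounded (club) subset of $\beta$.

**Definition (non-reflecting).** A stationary set $S\subset\lambda$ is non-reflecting if $S\cap\beta$ is non-stationary in $\beta$ for every limit $\beta<\lambda$ with $\mathrm{cf}\,\beta>\omega$.

For instance, every stationary subset of $\omega_1$ is non-reflecting, since there is no $\beta$ to check. By contrast, $\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega\}$ reflects at $\beta=\omega_1$: its intersection with $\omega_1$ is the set of all countable nonzero limit ordinals, which is a club.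

**Theorem A (ZFC).** If $\{\alpha<\mathfrak c^+:\mathrm{cf}\,\alpha=\omega\}$ has a non-reflecting stationary subset, there is a first countable exponentially $\omega$-cofinal space $X$ with $iw(X)>\omega$. Such a subset exists if $\square_{\mathfrak c}$ holds, or if $\mathfrak c^+$ is not inaccessible in $L$. In particular, (Q) fails if $V=L$. So if ZFC is consistent, ZFC does not prove (Q).

**Theorem B (ZFC).** (Q) follows from

> (FM) For every set $X$ there is a countably additive probability measure $\nu$ defined on all subsets of $[X]^{\le\mathfrak c}$ with $\nu(\{A:x\in A\})=1$ for every $x\in X$.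

**Theorem C.** If $\delta$ is strongly compact, then adding $\delta$ random reals forces (FM), hence (Q). So if ZFC + "there is a strongly compact cardinal" is consistent, ZFC does not refute (Q).

Thus (Q) is neither provable nor refutable in ZFC, under the stated consistency assumptions. By Theorem A, (Q), even restricted to first countable spaces, implies that $\mathfrak c^+$ is inaccessible in $L$, so some large cardinal hypothesis is unavoidable in Theorem C.

## 4. Points of countable cofinality below $\mathfrak c^+$, and reflection

A counterexample must be so big that it cannot be injected into $[0,1]^\omega$, yet every map to a space of weight $\mathfrak c$ must remember only a small part of it. The space $\omega_1$ suggests the mechanism, since continuous functions on it are constant on a tail. The length should be $\mathfrak c^+$, so that $\mathfrak c$ functions at once are constant on a tail and $|X|>\mathfrak c$ forces $iw(X)>\omega$.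

The first candidate is $W=\{\alpha<\mathfrak c^+:\mathrm{cf}\,\alpha\le\omega\}$, where successors and $0$ are included. It is first countable, and functions on it are indeed constant on tails. But $\omega_1\notin W$, so $W\cap\omega_1=\omega_1$ is a clopen subspace of $W$. Map $W$ onto $\omega_1$ by the identity on $\omega_1$ and by the constant $0$ elsewhere. If this map is $h\circ g$ with $g:W\to Z$, then $g$ is injective on $\omega_1$, so $iw(Z)\le\omega$ would give $iw(\omega_1)\le\omega$, which is false. So $W$ is not exponentially $\omega$-cofinal. The tail is harmless; the failure is that an initial segment has too large an $i$-weight.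

We therefore keep only a set $S$ of limit points, together with all successors:
$$X=\{\alpha+1:\alpha<\mathfrak c^+\}\cup S,\qquad S\subset\{\alpha<\mathfrak c^+:\mathrm{cf}\,\alpha=\omega\}.$$
Stationarity of $S$ will keep functions constant on tails. The same obstruction returns if $S$ reflects. Suppose $\mathrm{cf}\,\beta>\omega$ and $S\cap\beta$ is stationary in $\beta$. Let $\{d_i:i<\mathrm{cf}\,\beta\}$ be an increasing continuous enumeration of a club in $\beta$. Given a continuous $f:X\cap\beta\to\mathbb R$ and $n\ge1$, for each $\alpha=d_j\in S$ with $j$ a limit there is $i(\alpha)<j$ such that $|f(x)-f(\alpha)|<1/n$ for $x\in X\cap(d_{i(\alpha)},\alpha]$. Fodor's lemma on $\mathrm{cf}\,\beta$ makes $i(\alpha)$ constant on a stationary set, so $f$ varies by less than $2/n$ on a tail of $X\cap\beta$. Doing this for all $n$ shows that $f$ is constant on a tail, and so countably many functions do not separate $X\cap\beta$. Since $X\cap\beta$ is clopen in $X$ and has weight $\le\mathfrak c$, the argument for $W$ shows that $X$ is not exponentially $\omega$-cofinal. So in this construction $S$ must be stationary in $\mathfrak c^+$ and must reflect nowhere. We now prove that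 this suffices.

## 5. The counterexample from a non-reflecting stationary set

We work with any infinite $\kappa$; Theorem A is the case $\kappa=\omega$. Let $\theta=2^\kappa$ and $\lambda=\theta^+$.

**Theorem A$_\kappa$.** If $S\subset\{\alpha<\lambda:\mathrm{cf}\,\alpha=\omega\}$ is stationary and non-reflecting, then $X=\{\alpha+1:\alpha<\lambda\}\cup S$, as a subspace of the ordinal space $\lambda$, is first countable and exponentially $\kappa$-cofinal, and $iw(X)>\kappa$.

*Proof.* Successors are isolated, and points of $S$ have cofinality $\omega$, so $X$ is first countable, hence Fréchet–Urysohn. It is Tychonoff as a subspace of $\lambda$. Note that $0\notin X$ and that every limit ordinal in $X$ belongs to $S$. Write $X_\beta=X\cap[0,\beta]$; this is clopen in $X$.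

**Step 0. Small sums.** This step lets us glue injections. A topological sum of at most $2^\kappa$ spaces $X_i$ with $iw(X_i)\le\kappa$ has $iw\le\kappa$: given continuous injections $\psi_i:X_i\to[0,1]^\kappa$ and distinct $r_i\in\{0,1\}^\kappa$, map $x\in X_i$ to $(r_i,\psi_i(x))$. Since $[0,1]^\kappa\times[0,1]^\kappa$ is homeomorphic to $[0,1]^\kappa$, this is what we want. Also, a subspace $Z'\subset Z$ has $iw(Z')\le\kappa$ if $iw(Z)\le\kappa$, by restricting the injection.

**Step 1. Initial segments: $iw(X_\beta)\le\kappa$ for all $\beta<\lambda$.** This step repairs the defect of $W$, and it is where non-reflection is used. We induct on $\beta$.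

*$\beta=0$.* Then $X_\beta=\emptyset$.

*$\beta=\gamma+1$.* Then $X_\beta=X_\gamma\oplus\{\beta\}$, and Step 0 applies.

*$\beta$ a limit, $\beta\notin S$.* Then $X_\beta=X\cap\beta$. We cut $\beta$ along a club that avoids $S$. Choose a club $C=\{c_i:i<\eta\}\subset\beta$, enumerated increasingly and continuously, with $c_0=0$ and $C\cap S=\emptyset$. If $\mathrm{cf}\,\beta>\omega$, this is possible because $S\cap\beta$ is not stationary in $\beta$: take a club disjoint from $S$ and add $0\notin S$. If $\mathrm{cf}\,\beta=\omega$, take a cofinal $\omega$-sequence of successor ordinals and add $0$; since $S$ consists of limit ordinals, $C\cap S=\emptyset$. In either case $\eta$ is a limit ordinal.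

We claim that for each $x\in X\cap\beta$ there is a largest $i$ with $c_i<x$. The set $\{i:c_i<x\}$ is an initial segment of $\eta$, nonempty because $c_0=0<x$. If it has no largest element, it is a limit ordinal $j$, and $j<\eta$ because $x<\beta=\sup C$. Then $c_j=\sup_{i<j}c_i\le x$. Also $c_j\not<x$, because $j$ is not in the set. So $x=c_j$, which is a limit ordinal in $X$. Hence $x\in S\cap C=\emptyset$, a contradiction.

With this largest $i$ we have $c_i<x\le c_{i+1}$. So $X_\beta$ is the disjoint union of the open sets $X\cap(c_i,c_{i+1}]$, $i<\eta$, and is their topological sum. There are at most $|\eta|\le\theta=2^\kappa$ of them, and each is a subspace of $X_{c_{i+1}}$. The inductive hypothesis and Step 0 give $iw(X_\beta)\le\kappa$.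

*$\beta\in S$.* Now there is a new point to which the pieces converge, so we shrink them. Choose $0=c_0<c_1<\cdots$ cofinal in $\beta$ with $c_n$ a successor for $n\ge1$. By the inductive hypothesis there are continuous injections $\psi_n:X\cap(c_n,c_{n+1}]\to[0,1]^\kappa$. Define $\psi:X_\beta\to[0,1]\times[0,1]^\kappa$ by
$$\psi(x)=\Big(\tfrac1{n+1},\tfrac1{n+1}\psi_n(x)\Big)\ \text{ for }x\in X\cap(c_n,c_{n+1}],\qquad \psi(\beta)=(0,0).$$
Each $x\in X\cap\beta$ satisfies $x>0=c_0$, and the $c_n$ are cofinal in $\beta$, so there is a largest $n$ with $c_n<x$; thus the pieces cover $X\cap\beta$. The map is injective: the first coordinate tells which piece $x$ is in, and $\psi_n$ is injective. It is continuous on each piece, and the pieces are clopen. At $\beta$, the sets $X\cap(c_n,\beta]$ form a base, and on the $n$-th of them all coordinates of $\psi$ are $\le\frac1{n+1}$. So $\psi$ is continuous at $\beta$.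

**Step 2. Every continuous $f:X\to\mathbb R$ is constant on $X\setminus X_\beta$ for some $\beta<\lambda$.** This step uses stationarity. For $\alpha\in S$ and $n\ge1$ choose $g_n(\alpha)<\alpha$ with $|f(x)-f(\alpha)|<1/n$ for all $x\in X\cap(g_n(\alpha),\alpha]$. Fodor's lemma says that a function $g$ on a stationary subset of a regular uncountable $\lambda$ with $g(\alpha)<\alpha$ is constant on a stationary subset. So $g_n$ takes a constant value $\beta_n$ on a stationary $S_n\subset S$. If $x,y\in X$ exceed $\beta_n$, choose $\alpha\in S_n$ with $\alpha\ge x,y$, which is possible because $S_n$ is unbounded. Then $|f(x)-f(y)|<2/n$. Let $\beta=\sup_n\beta_n<\lambda$; any two points of $X$ above $\beta$ have the same value.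

**Step 3. $X$ is exponentially $\kappa$-cofinal.** Here we combine the two previous steps: a map to weight $\theta$ collapses a tail to a point, and the rest has small $i$-weight. Let $f:X\to Y$ be continuous and onto with $w(Y)\le\theta$; we may assume $Y\subset\mathbb R^\theta$. Apply Step 2 to each of the $\theta$ coordinates of $f$. Since $\lambda=\theta^+$ is regular, one $\beta<\lambda$ works for all of them, so $f\equiv y_0$ on $X\setminus X_\beta$, which is a nonempty clopen set. Let $Z=X_\beta\oplus\{*\}$. Let $g:X\to Z$ be the identity on $X_\beta$ and $g\equiv *$ on $X\setminus X_\beta$. Let $h:Z\to Y$ be $f$ on $X_\beta$ and $h(*)=y_0$. Both maps are continuous, $g$ is onto, and $hg=f$, so $h$ is onto too. By Steps 1 and 0, $iw(Z)\le\kappa$.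

**Step 4. $iw(X)>\kappa$.** It remains to count. We have $|X|=\lambda>2^\kappa$, while $iw(X)\le\kappa$ would give $|X|\le2^\kappa$. $\square$

## 6. Coherent club sequences yield $S$

To finish Theorem A we must produce $S$. Keep $\theta=2^\kappa$ and $\lambda=\theta^+$. Let $\mu$ be an ordinal with $\theta\le\mu<\lambda$, and suppose there is a sequence $\langle C_\alpha:\alpha<\lambda\text{ limit}\rangle$ such that
$$C_\alpha\text{ is club in }\alpha,\qquad \mathrm{otp}\,C_\alpha\le\mu,\qquad C_\beta=C_\alpha\cap\beta\ \text{ for every limit point }\beta<\alpha\text{ of }C_\alpha.\tag{1}$$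
When $\mu$ is a cardinal and $\lambda=\mu^+$, the existence of such a sequence is what we use from the principle $\square_\mu$.

**Lemma 2.** If a sequence as in (1) exists, then $\{\alpha<\lambda:\mathrm{cf}\,\alpha=\omega\}$ has a non-reflecting stationary subset.

*Proof.* The order type of $C_\alpha$ will be the label by which we split. The set $\{\alpha<\lambda:\mathrm{cf}\,\alpha=\omega\}$ is stationary, because a club in $\lambda$ contains the supremum of its first $\omega$ elements. Split it according to the value of $\mathrm{otp}\,C_\alpha$. There are at most $|\mu+1|=\theta<\lambda$ pieces, and a union of fewer than $\lambda$ non-stationary subsets of $\lambda$ is non-stationary. So some piece $S$ is stationary.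

Let $\beta<\lambda$ with $\mathrm{cf}\,\beta>\omega$. The set $\lim C_\beta$ of limit points of $C_\beta$ below $\beta$ is club in $\beta$. For $\alpha\in\lim C_\beta$ we have $C_\alpha=C_\beta\cap\alpha$ by (1), so $\mathrm{otp}\,C_\alpha=\mathrm{otp}(C_\beta\cap\alpha)$, and this is strictly increasing in $\alpha\in\lim C_\beta$. All members of $S$ have the same value of $\mathrm{otp}\,C_\alpha$, so $|S\cap\lim C_\beta|\le1$. Removing from $\lim C_\beta$ an initial part that contains this point, if there is one, leaves a club in $\beta$ disjoint from $S$. So $S\cap\beta$ is non-stationary in $\beta$. $\square$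

**Lemma 3.** A sequence as in (1) exists if $\square_\theta$ holds, and also if $\lambda$ is not inaccessible in $L$.

*Proof.* If $\square_\theta$ holds, take $\mu=\theta$.

Suppose $\lambda$ is not inaccessible in $L$. We import a sequence from $L$. The cardinal $\lambda$ is regular and uncountable in $V$, hence in $L$. Since $L\models$ GCH, a regular uncountable limit cardinal of $L$ is inaccessible in $L$. So $\lambda$ is a successor cardinal of $L$, say $\lambda=(\mu^+)^L$ for an $L$-cardinal $\mu$. Since $\theta$ is a cardinal, it is an $L$-cardinal, and $\theta<\lambda$, so $\theta\le\mu<\lambda$. In particular $\mu$ is uncountable in $L$. By Jensen's theorem (*The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)), $L\models\square_\mu$ for every uncountable $L$-cardinal $\mu$. The $\square_\mu$-sequence of $L$ is indexed by the limit ordinals below $(\mu^+)^L=\lambda$. The properties in (1) (being closed and unbounded in $\alpha$, the order type, limit points, coherence) are absolute between $L$ and $V$. So the sequence satisfies (1) in $V$. $\square$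

*End of the proof of Theorem A.* With $\kappa=\omega$ we have $\theta=\mathfrak c$ and $\lambda=\mathfrak c^+$, and Theorem A$_\omega$ with Lemmas 2 and 3 gives the first two sentences of Theorem A. If $V=L$, then $\lambda$ is a successor cardinal in $L$, so Lemma 3 applies and (Q) fails. Since Con(ZFC) implies Con(ZFC + $V=L$), ZFC does not prove (Q) if ZFC is consistent. $\square$

The same reasoning gives, for each infinite $\kappa$ such that $\square_{2^\kappa}$ holds or $(2^\kappa)^+$ is not inaccessible in $L$, a first countable exponentially $\kappa$-cofinal space with $iw>\kappa$; under $V=L$ this covers every infinite $\kappa$. For $\kappa=\omega$ the example has $|X|=\mathfrak c^+$. So if ZFC is consistent, ZFC does not allow "$d(X)\le\mathfrak c$" in Section 2 to be weakened to "$d(X)\le\mathfrak c^+$".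

## 7. Averaging the maps $\varphi_A$

Now we look for a positive answer. Let $X$ be exponentially $\omega$-cofinal and Fréchet–Urysohn. Lemma 1(b) gives, for every $A\in[X]^{\le\mathfrak c}$, a continuous $\varphi_A:X\to[0,1]^\omega$ injective on $A$. On $[0,1]^\omega$ use the compatible metric $\rho(u,v)=\sum_i2^{-i-1}|u_i-v_i|\le1$. We have many local solutions and want to merge them. By Section 2, it is enough to condense $X$ onto some metrizable space, so we want a metric on $X$ built from the pseudometrics $\rho(\varphi_A(x),\varphi_A(y))$.

The first thing to try is a limit. Take an ultrafilter $U$ on $[X]^{\le\mathfrak c}$ that is *fine*, meaning $\{A:x\in A\}\in U$ for every $x\in X$, and let $d(x,y)$ be the $U$-limit of $\rho(\varphi_A(x),\varphi_A(y))$. For $x\ne y$ this is a $U$-limit of numbers positive for $U$-almost all $A$. If $U$ is not closed under countable intersections, this means nothing. Choose $E_0=[X]^{\le\mathfrak c}\supset E_1\supset E_2\supset\cdots$ in $U$ with empty intersection, put $r(A)=\frac1{n+1}$ for $A\in E_n\setminus E_{n+1}$, and replace $\varphi_A$ by $r(A)\varphi_A$. This is still continuous and injective on $A$, but now $d\equiv0$.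

So $U$ should be closed under countable intersections. But no such fine ultrafilter exists when $|X|>\mathfrak c$. Suppose $U$ were one.

First, $U$ is closed under intersections of $\mathfrak c$ sets. Otherwise $[X]^{\le\mathfrak c}$ would be partitioned into at most $\mathfrak c$ sets outside $U$. Label the pieces by distinct elements of $\{0,1\}^\omega$. For each $n$, one value of the $n$-th bit of the label occurs on a set in $U$. Intersecting these countably many sets leaves at most one piece, and this intersection is in $U$, a contradiction.

Next, $U$ is closed under intersections of $\mathfrak c^+$ sets. The same argument works with labels in $\{0,1\}^{\mathfrak c}$, since $\mathfrak c^+\le2^{\mathfrak c}$ and we may now intersect $\mathfrak c$ sets.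

Finally, choose $\mathfrak c^+$ points of $X$. The intersection of the corresponding $\mathfrak c^+$ sets $\{A:x\in A\}$ is in $U$, hence nonempty, so some $A\in[X]^{\le\mathfrak c}$ has $\mathfrak c^+$ elements, a contradiction.

What the limit really needed was two facts about integrals: a function positive almost everywhere has positive integral, and bounded pointwise convergence passes through the integral. These require a countably additive measure, not one with only two values. That is exactly (FM). When $|X|\le\mathfrak c$, (FM) holds trivially for $X$: take the point mass at $A=X$. Its content lies in large $X$.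

**Proof of Theorem B.** Assume (FM), let $\nu$ be as in (FM) for the set $X$, let the $\varphi_A$ be chosen as above, and put
$$d(x,y)=\int\rho(\varphi_A(x),\varphi_A(y))\,d\nu(A).\tag{2}$$
The measure $\nu$ is defined on all subsets, so the bounded integrand is measurable, whatever the choice of the $\varphi_A$. Clearly $d$ is a pseudometric.

**Step 1. $d$ is a metric.** This is where fineness enters. Let $x\ne y$. Then $\nu$-almost every $A$ contains both $x$ and $y$. For such $A$ the integrand is positive, because $\varphi_A$ is injective on $A$. So $d(x,y)>0$.

**Step 2. $d$-open sets are open in $X$.** This is where the Fréchet–Urysohn property enters. If $x_n\to x$ in $X$, then $\rho(\varphi_A(x_n),\varphi_A(x))\to0$ for every $A$, so $d(x_n,x)\to0$ by bounded convergence. Suppose some $d$-ball $B$ of radius $r$ around $x$ is not a neighborhood of $x$ in $X$. Then $x\in\overline{X\setminus B}$, so a sequence $x_n\in X\setminus B$ converges to $x$ in $X$. But $d(x_n,x)\ge r$ for all $n$, a contradiction. So every $d$-ball around $x$ is a neighborhood of $x$, and $d$-open sets are open.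

**Step 3. Descending to $\omega$.** By Steps 1 and 2 the identity $X\to(X,d)$ is a condensation onto a metrizable space. Lemma 1(c) gives $w(X,d)\le2^\omega$, so $iw(X)\le2^\omega$, and Lemma 1(d) gives $iw(X)\le\omega$. $\square$

## 8. Random reals turn a fine ultrafilter into a fine measure

It remains to show that (FM) is consistent.

**Definition (strongly compact).** A cardinal $\delta>\omega$ is strongly compact if for every set $X$ there is a $\delta$-complete ultrafilter $U$ on $[X]^{<\delta}$ that is fine, i.e. $\{A:x\in A\}\in U$ for all $x\in X$. Here $\delta$-complete means closed under intersections of fewer than $\delta$ sets.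

Such $\delta$ is inaccessible. To see this, let $U$ be as in the definition for $X=\delta$. If $\delta$ were singular, an intersection of $\delta$ members of $U$ would be an intersection of fewer than $\delta$ intersections, each of fewer than $\delta$ members, so it would be in $U$. Applied to the sets $\{A:\xi\in A\}$ this gives $A=\delta$ with $|A|<\delta$, a contradiction. So $\delta$ is regular, and $A\mapsto\sup A$ carries $U$ to a $\delta$-complete ultrafilter $W$ on $\delta$, which is nonprincipal because $\{A:\xi+1\in A\}\in U$ for each $\xi$. If $\delta\le2^\gamma$ with $\gamma<\delta$, label the elements of $\delta$ by distinct elements of $\{0,1\}^\gamma$. For each of the $\gamma$ bits one value occurs on a set in $W$, and the intersection of these $\gamma$ sets is in $W$ and has at most one element, a contradiction. Hence $\delta$ is a strong limit. In particular $\delta^\omega=\delta$, since every $\omega$-sequence in $\delta$ is bounded.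

In $V$, $\delta$-completeness is incompatible with concentrating on sets of size $\le\mathfrak c$, as Section 7 showed. The plan is to raise the continuum up to $\delta$ by a forcing that carries a measure, and to use this measure to average the names.

**The forcing.** Let $(\mathbb B,\mu)$ be the measure algebra of $2^\delta$: Baire sets modulo null sets of the product measure. It is a complete ccc Boolean algebra. Each Baire set depends on countably many coordinates, so $|\mathbb B|=\delta^\omega=\delta$. Adding $\delta$ random reals means forcing with $\mathbb B$. Let $G\subset\mathbb B$ be a $V$-generic ultrafilter. We use the standard facts that a statement $\phi$ holds in $V[G]$ iff its truth value $[\![\phi]\!]$ is in $G$, that $b\Vdash\phi$ iff $b\le[\![\phi]\!]$, and that the join of a family lying in $V$ is in $G$ iff one of its terms is.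

**Step 1. $\mathfrak c=\delta$ in $V[G]$.** This makes sets of size $<\delta$ admissible in (FM). Split the coordinates into $\delta$ blocks of length $\omega$. Reading the generic bits in each block gives $\delta$ reals. They are distinct, because the set of $t\in2^\delta$ on which two given blocks agree at every place is null, so the join over $n$ of "the blocks differ at place $n$" is $1$, and one of its terms is in $G$. Cardinals are preserved by ccc, so $\mathfrak c\ge\delta$. A subset of $\omega$ in $V[G]$ has a name determined by an $\omega$-sequence of truth values in $\mathbb B$, and there are $\delta^\omega=\delta$ of these. So $\mathfrak c\le\delta$.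

In $V[G]$ every set is in bijection with an ordinal, so it suffices to prove (FM) for $X=\lambda$ an ordinal. Let $P=([\lambda]^{<\delta})^V$. In $V[G]$ we have $P\subset[\lambda]^{\le\mathfrak c}$. In $V$ fix a fine $\delta$-complete ultrafilter $U$ on $P$. It is closed under countable intersections.

**Step 2. A density $h_{\dot Y}$ for each name.** Working in $V$, we measure how much of $\mathbb B$ forces a typical $A$ into $\dot Y$. For a name $\dot Y$ with $\Vdash\dot Y\subset\check P$ and $b\in\mathbb B$ let
$$F_{\dot Y,b}(A)=\mu\big(b\wedge[\![\check A\in\dot Y]\!]\big)\qquad(A\in P).\tag{3}$$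
For each $n$, one of the finitely many half-open dyadic intervals of length $2^{-n}$ that cover $[0,1]$ contains $F_{\dot Y,b}(A)$ for $U$-almost all $A$. Intersecting over $n$, we see that $F_{\dot Y,b}$ is constant on a set in $U$. Let $m_{\dot Y}(b)$ be that constant.

If $b=\bigvee_kb_k$ is a countable disjoint join, then $F_{\dot Y,b}=\sum_kF_{\dot Y,b_k}$, because $\mu$ is countably additive. Evaluating at one $A$ that lies in the countably many sets of $U$ on which these functions take their constant values gives $m_{\dot Y}(b)=\sum_km_{\dot Y}(b_k)$. Also $0\le m_{\dot Y}\le\mu$. By the Radon–Nikodym theorem there is a measurable $h_{\dot Y}:2^\delta\to[0,1]$, unique a.e., with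
$$m_{\dot Y}(b)=\int_bh_{\dot Y}\,d\mu\qquad\text{for all }b\in\mathbb B.\tag{4}$$

Two examples show what $h_{\dot Y}$ records. If $\dot Y$ is all of $P$ when the generic bit at $0$ is $1$ and is empty otherwise, then $[\![\check A\in\dot Y]\!]$ is the class of $\{t:t(0)=1\}$ for every $A$, and $h_{\dot Y}$ is the indicator of this set. Next let $\lambda\ge\delta$ and $\xi_A=\sup(A\cap\delta)<\delta$, and let $\dot Y$ be the set of those $A$ for which the generic bit at $\xi_A$ is $1$. Any $b$ depends on a countable set $I$ of coordinates. By fineness, $\sup I+1\in A$ for $U$-almost all $A$, so $\xi_A\notin I$ and $F_{\dot Y,b}(A)=\frac12\mu(b)$. So $h_{\dot Y}=\frac12$ a.e.: the measure to be defined is not two-valued.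

**Step 3. Evaluating a density at $G$.** The measure of $Y$ should be the value of $h_{\dot Y}$ at the generic point. This step gives that phrase a meaning. For a measurable $h:2^\delta\to[0,\infty)$ in $V$ let $[h>q]\in\mathbb B$ be the class of $\{t:h(t)>q\}$, and let
$$h^G=\sup\{q\in\mathbb Q:[h>q]\in G\}.\tag{5}$$
Since $[h>q]=1$ for $q<0$, we have $h^G\ge0$. Since $\bigvee_{N\in\omega}[h\le N]=1$, some $[h\le N]$ is in $G$; then $[h>q]\notin G$ for $q\ge N$, so $h^G\le N<\infty$. If $[h>q]\in G$ and $q'<q$, then $[h>q']\in G$. We need three rules.

(E1) If $h=h'$ a.e. on some $b_0\in G$, then $h^G=h'^G$. Indeed $[h>q]\wedge b_0=[h'>q]\wedge b_0$, so $[h>q]\in G$ iff $[h'>q]\in G$.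

(E2) $(h+h')^G=h^G+h'^G$. If $[h>q]$ and $[h'>q']$ are in $G$, then so is $[h+h'>q+q']\ge[h>q]\wedge[h'>q']$; this gives "$\ge$". Conversely, $h(t)+h'(t)>q$ iff there is a rational $p$ with $h(t)>p$ and $h'(t)>q-p$, so $[h+h'>q]=\bigvee_{p\in\mathbb Q}[h>p]\wedge[h'>q-p]$. If this is in $G$, then some term is, so $h^G\ge p$ and $h'^G\ge q-p$; this gives "$\le$".

(E3) If $s_N\uparrow h$ pointwise, with $\langle s_N\rangle\in V$, then $h^G=\sup_Ns_N^G$. Indeed $[h>q]=\bigvee_N[s_N>q]$, so $[h>q]\in G$ iff some $[s_N>q]\in G$.

From these we get countable additivity of the evaluation: if $h_n,h\ge0$ are finite-valued and measurable, $\langle h_n\rangle\in V$, and $h=\sum_nh_n$ a.e. on some $b_0\in G$, then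
$$h^G=\sum_nh_n^G.\tag{6}$$
To see this, replace $h$ and all $h_n$ by $0$ off a representative of $b_0$ and on the null set where the equation fails. By (E1) no value at $G$ changes. Now $h=\sum_nh_n$ everywhere. By (E2) the partial sums satisfy $\big(\sum_{n<N}h_n\big)^G=\sum_{n<N}h_n^G$, and (E3) gives (6).

**Step 4. The measure in $V[G]$.** For $Y\subset P$ in $V[G]$ choose a name $\dot Y$ of $Y$ with $\Vdash\dot Y\subset\check P$, and put
$$\nu(Y)=h_{\dot Y}^G.\tag{7}$$
Every $Y$ has such a name of the form $\{(\check A,b_A):A\in P\}$ with $b_A\in\mathbb B$: if $\sigma$ is any name of $Y$, take $b_A=[\![\check A\in\sigma]\!]$. These names form a set in $V$, and densities for them can be chosen in $V$, so $\nu$ is a set in $V[G]$ once we know that $\nu(Y)$ does not depend on the choices. Three things must be checked.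

*The value is well defined.* Let $\dot Y$ and $\dot Y'$ both name $Y$. Some $b_0\in G$ forces $\dot Y=\dot Y'$. For $b\le b_0$ and every $A$, $b\wedge[\![\check A\in\dot Y]\!]=b\wedge[\![\check A\in\dot Y']\!]$. So $F_{\dot Y,b}=F_{\dot Y',b}$ and $m_{\dot Y}(b)=m_{\dot Y'}(b)$. Hence $h_{\dot Y}=h_{\dot Y'}$ a.e. on $b_0$, and (E1) applies. The choice of the density within its a.e. class does not matter either, by (E1) with $b_0=1$.

*$\nu$ is countably additive.* Let $\langle Y_n\rangle\in V[G]$ be pairwise disjoint subsets of $P$ with union $Y$. Let $\tau$ be a name for the sequence. In $V$ form the sequence of names $\dot Y_n=\{(\check A,[\![\check A\in\tau(n)]\!]):A\in P\}$, take a name $\dot Y$ for the union, and let $b_0\in G$ force that the $\dot Y_n$ are pairwise disjoint with union $\dot Y$. For $b\le b_0$, the element $b\wedge[\![\check A\in\dot Y]\!]$ is the disjoint join of the elements $b\wedge[\![\check A\in\dot Y_n]\!]$, so $F_{\dot Y,b}=\sum_nF_{\dot Y_n,b}$. Evaluating at one $A$ in countably many sets of $U$ gives $m_{\dot Y}(b)=\sum_nm_{\dot Y_n}(b)$. By (4) and monotone convergence, $\int_bh_{\dot Y}\,d\mu=\int_b\sum_nh_{\dot Y_n}\,d\mu$ for all $b\le b_0$,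 so $h_{\dot Y}=\sum_nh_{\dot Y_n}$ a.e. on $b_0$. Now (6) gives $\nu(Y)=\sum_n\nu(Y_n)$.

*$\nu$ is a fine probability.* Let $Y=P$, or $Y=\{A\in P:\xi\in A\}$ with $\xi<\lambda$. In each case $Y\in V$ and $Y\in U$. For the canonical name $\check Y$ we have $[\![\check A\in\check Y]\!]=1$ for $A\in Y$, so $F_{\check Y,b}(A)=\mu(b)$ for $U$-almost all $A$. Thus $m_{\check Y}=\mu$, $h_{\check Y}=1$ a.e., and $\nu(Y)=1$.

Extend $\nu$ by $\nu(Y):=\nu(Y\cap P)$ to all $Y\subset[\lambda]^{\le\mathfrak c}$. This is a measure as required by (FM) for $\lambda$, so (FM) holds in $V[G]$. By Theorem B, (Q) holds in $V[G]$. This proves Theorem C. $\square$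

## 9. Fewer than $\mathfrak c$ null sets, and exponents $\kappa<\mathfrak c$

The answer to the question is complete. The same measure does a little more, because $U$ is $\delta$-complete and not just closed under countable intersections. This section is not needed for Theorems A, B and C.

**Proposition (FM$^+$).** In the model of Theorem C, $\nu$ also satisfies: a union of fewer than $\mathfrak c$ null sets is null.

*Proof.* Let $Y_i$ ($i<\eta<\delta=\mathfrak c$) be null. By the definition of the extension, we may assume $Y_i\subset P$. Take in $V$ a sequence of names $\langle\dot Y_i:i<\eta\rangle$ and $b_0\in G$ forcing that all $\dot Y_i$ are null. Then $h_{\dot Y_i}=0$ a.e. on $b_0$ for each $i$; otherwise some nonzero $[h_{\dot Y_i}>q]\wedge b_0$ with $q>0$ would force $\nu(\dot Y_i)\ge q$. So $m_{\dot Y_i}(b_0)=0$, which means $b_0\wedge[\![\check A\in\dot Y_i]\!]=0$ for $U$-almost all $A$. By $\delta$-completeness this holds for all $i<\eta$ simultaneously, for $U$-almost all $A$. For such $A$, $b_0\wedge\bigvee_i[\![\check A\in\dot Y_i]\!]=0$. The name $\dot Y=\{(\check A,\bigvee_i[\![\check A\in\dot Y_i]\!]):A\in P\}$ names the union, and $m_{\dot Y}(b_0)=0$. So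 $h_{\dot Y}=0$ a.e. on $b_0$, and $\nu(\bigcup_iY_i)=0$ by (E1). $\square$

**Theorem D.** Assume (FM) with measures as in (FM$^+$). Let $\omega\le\kappa<\mathfrak c$ and let $X$ be exponentially $\kappa$-cofinal. Suppose that (i) every sequentially continuous $f:X\to\mathbb R$ is continuous (e.g. $X$ is sequential), or (ii) $\chi(X)<\mathfrak c$. Then $iw(X)\le\kappa$. (For $\kappa=\omega$ and (i), plain (FM) suffices.)

*Proof.* Now there are $\kappa$ coordinates, so we average each coordinate separately. Since $\mathfrak c\le2^\kappa$, Lemma 1(b) gives for each $A\in[X]^{\le\mathfrak c}$ a continuous $\varphi_A=(\varphi_{A,i})_{i<\kappa}:X\to[0,1]^\kappa$ injective on $A$. Let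
$$d_i(x,y)=\int|\varphi_{A,i}(x)-\varphi_{A,i}(y)|\,d\nu(A)\qquad(i<\kappa),$$
which is a pseudometric.

**Step 1. Each $d_i$-ball around $x$ is a neighborhood of $x$ in $X$.** This replaces Step 2 of Theorem B. In case (i), if $y_n\to y$, then $|d_i(x,y_n)-d_i(x,y)|\le d_i(y_n,y)\to0$ by bounded convergence. So $y\mapsto d_i(x,y)$ is sequentially continuous, hence continuous.

In case (ii), let $\{B_j:j<\chi\}$ with $\chi<\mathfrak c$ be a local base at $x$, let $\varepsilon>0$, and put
$$E_j=\{A:|\varphi_{A,i}(y)-\varphi_{A,i}(x)|\le\varepsilon\text{ for all }y\in B_j\}.$$
By continuity of the $\varphi_{A,i}$, $\bigcup_jE_j=[X]^{\le\mathfrak c}$. Choose a countable $C\subset\chi$ that maximizes $\nu(\bigcup_{j\in C}E_j)$; the supremum over countable sets is attained, at the union of countable sets whose values tend to it. By maximality each $E_k\setminus\bigcup_{j\in C}E_j$ is null. There are fewer than $\mathfrak c$ of these sets, so their union is null by the additivity assumption, and therefore $\nu(\bigcup_{j\in C}E_j)=1$. So some finite $F\subset C$ has $\nu(\bigcup_{j\in F}E_j)>1-\varepsilon$. For $y$ in the neighborhood $\bigcap_{j\in F}B_j$ of $x$, the integrand is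 at most $\varepsilon$ on $\bigcup_{j\in F}E_j$ and at most $1$ elsewhere, so $d_i(x,y)\le2\varepsilon$. Since $\varepsilon$ was arbitrary, the claim follows.

**Step 2. Separating points.** This replaces Step 1 of Theorem B. Let $\pi_i:X\to Y_i=X/d_i$ be the quotient map onto the metric space obtained by identifying points at $d_i$-distance $0$. By Step 1 it is continuous, and $w(Y_i)\le2^\kappa$ by Lemma 1(c). We claim that the diagonal product $(\pi_i)_{i<\kappa}$ is injective. Suppose $x\ne y$ and $d_i(x,y)=0$ for all $i<\kappa$. Then each set $\{A:\varphi_{A,i}(x)\ne\varphi_{A,i}(y)\}$ is null. Since $\kappa<\mathfrak c$, their union is null (for $\kappa=\omega$ countable additivity suffices). But the union contains $\{A:x,y\in A\}$, because $\varphi_A$ is injective on $A$, and this set has measure $1$, a contradiction.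

**Step 3. Descending to $\kappa$.** The diagonal product condenses $X$ onto a subspace of $\prod_{i<\kappa}Y_i$, whose weight is at most $\kappa\cdot2^\kappa=2^\kappa$. So $iw(X)\le2^\kappa$, and Lemma 1(d) gives $iw(X)\le\kappa$. $\square$

No positive consistency result is claimed here for $\kappa\ge\mathfrak c$.
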